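# Weights of self-normalizing subgroups and the number of $\pi'$-classes

Throughout, all groups are finite, $\pi$ is a set of primes and $\pi'$ is the complementary set. We write $x^y=y^{-1}xy$. Automorphisms are written as exponents and composed from left to right. For a character $\chi$ of a normal subgroup and a group element $h$ we put $\chi^h(v)=\chi(hvh^{-1})$. "Self-normalizing" is abbreviated s.n.

## 1. Characters of defect zero, self-normalizing subgroups, weights

**Definition 1.1 ($\pi'$-classes).** A $\pi$-number is a positive integer all of whose prime divisors lie in $\pi$, and $n_\pi$ is the largest $\pi$-number dividing $n$. A $\pi$-group is a group whose order is a $\pi$-number, a $\pi'$-element is an element whose order is a $\pi'$-number, and $O_\pi(G)$ is the largest normal $\pi$-subgroup of $G$. We write $G^0$ for the set of $\pi'$-elements of $G$ and $l(G)$ for the number of conjugacy classes contained in $G^0$. The group $G$ is *$\pi$-separable* if it has a normal series each of whose factors is a $\pi$-group or a $\pi'$-group.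

Subgroups and quotients of $\pi$-separable groups are $\pi$-separable, and if $G\ne1$ is $\pi$-separable, then $O_\pi(G)\neq1$ or $O_{\pi'}(G)\ne1$. For example, $S_3$ is $\{2\}$-separable. Its elements of odd order are $1$ and the two $3$-cycles, so $l(S_3)=2$ for $\pi=\{2\}$.

**Definition 1.2 ($\pi$-defect zero).** A character $\chi\in\mathrm{Irr}(G)$ has $\pi$-defect $0$ if $|G|/\chi(1)$ is a $\pi'$-number, that is, if $\chi(1)_\pi=|G|_\pi$. The number of these characters is $k^0(G)$.

For $G=S_3$ and $\pi=\{2\}$ the quotients $|G|/\chi(1)$ are $6,6,3$, so $k^0(S_3)=1$. If $G$ is a $\pi'$-group, every irreducible character has $\pi$-defect $0$ and $k^0(G)=k(G)$, the class number.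

**Lemma 1.3.** If $X$ has a character $\chi$ of $\pi$-defect $0$, then $O_\pi(X)=1$. In particular, a $\pi$-group $X$ has $k^0(X)=1$ if $X=1$ and $k^0(X)=0$ otherwise.

*Proof.* Let $O=O_\pi(X)$ and let $\theta\in\mathrm{Irr}(O)$ lie under $\chi$. Then $\chi(1)/\theta(1)$ divides $|X:O|$. Comparing $\pi$-parts, $|X|_\pi=\chi(1)_\pi\le\theta(1)\,|X:O|_\pi$, so $\theta(1)\ge|O|$. Since $\theta(1)^2\le|O|$, we get $O=1$. $\square$

**Definition 1.4 (Carter subgroups).** A subgroup $Q\le P$ is s.n. if $N_P(Q)=Q$. A *Carter subgroup* is a nilpotent s.n. subgroup.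

A proper subgroup of a nilpotent group is never s.n., so a nilpotent group is its own only Carter subgroup. By Carter's theorem, a solvable group has exactly one conjugacy class of Carter subgroups; in $S_3$ these are the subgroups of order $2$. The group $A_5$ has none. Indeed, its elements have order $1,2,3,5$, so its nontrivial nilpotent subgroups are $C_2,V_4,C_3,C_5$, and their normalizers are $V_4,A_4,S_3,D_{10}$.

**Definition 1.5 (weight).** For a group $P$ define recursively
$$\mu(P)=1-\sum_{Q}\mu(Q),$$
where $Q$ runs over the proper s.n. subgroups of $P$ up to conjugation in $P$.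

Moving everything to one side, the definition says
$$\sum_{Q}\mu(Q)=1\qquad(Q\le P\text{ s.n., up to }P\text{-conjugacy, }Q=P\text{ included}).\tag{1}$$

**Lemma 1.6.** Let $P$ be solvable. Then $\mu(P)=1$ if $P$ is nilpotent and $\mu(P)=0$ otherwise.

*Proof.* By induction, the proper s.n. subgroups $Q$ of $P$ with $\mu(Q)\ne0$ are nilpotent, hence Carter subgroups, and have weight $1$. If $P$ is nilpotent there are none and $\mu(P)=1$. Otherwise they form exactly one class and $\mu(P)=1-1=0$. $\square$

For instance $\mu(S_3)=0$. The weight stops detecting nilpotency at $A_5$: every proper subgroup of $A_5$ is solvable, and the s.n. ones are not nilpotent, so they have weight $0$. Hence $\mu(A_5)=1$.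

## 2. The conjectured formula for $l(G)$

**Conjecture 2.1 (Navarro–S.).** For every $\pi$-separable group $G$,
$$l(G)=\sum_{P}\mu(P)\,k^{0}(N_G(P)/P),\tag{2}$$
where $P$ runs through the $\pi$-subgroups of $G$ up to conjugation.

The problem "prove or disprove" is taken from "Things Left To Prove", https://github.com/BrauerSuzuki/BrauerSuzuki.github.io. There it is recalled that, by a result of Navarro–S., if $G$ is $\pi$-separable with solvable Hall $\pi$-subgroups, then $l(G)=\sum_Pk^0(N_G(P)/P)$ over the nilpotent $\pi$-subgroups $P$ up to conjugation; for $\pi=\{p\}$ this is Alperin's weight conjecture for $p$-solvable groups. By Lemma 1.6 this is (2) for such $G$.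

Here are four cases by hand.

* If $G$ is a $\pi'$-group, only $P=1$ occurs, and (2) reads $l(G)=k(G)$, which is true.
* If $G$ is a $\pi$-group, then $l(G)=1$. By Lemma 1.3, $k^0(N_G(P)/P)$ is $1$ if $P$ is s.n. and $0$ otherwise. So (2) is exactly (1).
* If $G=S_3$ and $\pi=\{2\}$, then $P=1$ contributes $k^0(S_3)=1$ and $P=C_2$ contributes $k^0(1)=1$. The sum is $2=l(G)$.
* If $G=A_5\times C_7$ and $\pi=\{2,3,5\}$, then $P\le A_5$ and $N_G(P)/P=N_{A_5}(P)/P\times C_7$. By Lemma 1.3, $k^0(N_G(P)/P)$ is $7$ if $P$ is s.n. in $A_5$ and $0$ otherwise. So the sum is $7\cdot1=7=l(G)$ by (1).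

The conjecture is false, and one can say exactly for which $\pi$ it is true. We shall prove the following.

**Theorem A.** Let $\pi\supseteq\{2,3,5\}$ with $7\notin\pi$ and $G=A_5\wr C_7$. Then $l(G)=7$, but the right-hand side of (2) is $71287$. So Conjecture 2.1 is false.

**Theorem B.** For a set $\pi$ of primes the following are equivalent.

1. Formula (2) holds for every $\pi$-separable group.
2. There is some function $w$ from isomorphism classes of $\pi$-groups to $\mathbb C$ such that $l(G)=\sum_Pw(P)k^0(N_G(P)/P)$ for every $\pi$-separable $G$, where $P$ runs through the $\pi$-subgroups of $G$ up to conjugation.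
3. $\pi$ is the set of all primes, or every $\pi$-group has a Carter subgroup.

If 3 fails, then for every prime $r\notin\pi$ formula (2) fails for some $G=M\rtimes C_r$ with $M$ a $\pi$-group.

**Theorem C.** Let $G$ be $\pi$-separable such that every $\pi$-subgroup of $G$ has a Carter subgroup. Then $l(G)=\sum_Pk^0(N_G(P)/P)$ over the nilpotent $\pi$-subgroups $P$ up to conjugation, and this is formula (2) for $G$.

**Proposition D.** Formula (2) holds for every $G$ with a normal $\pi$-complement.

**Example E.** The set $\pi=\{2,3,17\}$ satisfies condition 3 of Theorem B, although $L_2(17)$ is a $\pi$-group. Every $\pi\supseteq\{2,3,5\}$ other than the set of all primes violates condition 3.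

The proof of Theorem A (Sections 4–6) uses nothing beyond Section 1 and two standard facts on subdirect products. The other results use published theorems, which are recalled where they enter.

## 3. Normal $\pi$-complements: sorting subgroups by characters

The first approach one would try is orbit counting. It proves Proposition D, and it is instructive to see where it stops. We need the Glauberman correspondence (Isaacs, *Character Theory of Finite Groups*, Ch. 13), which is used again later.

**The Glauberman correspondence.** Let $P$ be a solvable group acting on a group $L$ with $|P|,|L|$ coprime, and let $\mathrm{Irr}_P(L)$ be the set of $P$-invariant irreducible characters. There is a canonical bijection $\mathrm{Irr}_P(L)\to\mathrm{Irr}(C_L(P))$, $\theta\mapsto\theta_P^*$ (also written $\theta^*$). It is compatible with automorphisms of the configuration, and it has the following properties.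

* (G1) If $R\trianglelefteq P$, then $\theta_P^*=(\theta_R^*)^*_{P/R}$.
* (G2) If $P$ is a $p$-group, then $\theta^*$ is the unique constituent of $\theta_{C_L(P)}$ with multiplicity prime to $p$ (Theorems 13.1, 13.14).
* (G3) If $L\trianglelefteq X$ is $P$-invariant, $\chi\in\mathrm{Irr}_P(X)$ and $\theta\in\mathrm{Irr}_P(L)$, then $\theta$ lies under $\chi$ if and only if $\theta^*$ lies under $\chi^*$ (Theorem 13.29).

For example, let $P=C_2$ invert $L=C_3$. Only the trivial character of $L$ is invariant, and $C_L(P)=1$ has one character. If $P$ centralizes $L$, then $\theta_P^*=\theta$ by (G1) and (G2).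

If $P$ is not solvable, then $|P|$ is even by Feit–Thompson, so $|L|$ is odd. In this case the canonical bijection $\mathrm{Irr}_P(L)\leftrightarrow\mathrm{Irr}(C_L(P))$ is that of Isaacs (Amer. J. Math. 95 (1973)). Together the two are called the Glauberman–Isaacs correspondence.

**Proof of Proposition D.** Let $L$ be a normal $\pi$-complement of $G$. By Schur–Zassenhaus $G=L\rtimes U$ with $L$ a $\pi'$-group and $U$ a $\pi$-group.

**Step 1: the left-hand side counts orbits on characters.** Here $G^0=L$, so $l(G)$ is the number of $U$-orbits on the classes of $L$. By Brauer's permutation lemma each $u\in U$ fixes as many classes as irreducible characters of $L$. By Cauchy–Frobenius, $l(G)$ is the number of $U$-orbits on $\mathrm{Irr}(L)$.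

**Step 2: the subgroups and their normalizers.** Let $P$ be a $\pi$-subgroup. In $LP=L(U\cap LP)$ both $P$ and $U\cap LP$ are complements of $L$, hence conjugate by Schur–Zassenhaus (one of $L,P$ has odd order, hence is solvable by Feit–Thompson). So we may take $P\le U$. Two subgroups of $U$ that are conjugate in $G$ are conjugate in $U$, as one sees in $G/L\cong U$. If $lu$ ($l\in L$, $u\in U$) normalizes $P$, then reading modulo $L$ shows $u\in N_U(P)$. Then $l\in N_L(P)$, and $[N_L(P),P]\le L\cap P=1$. So $N_G(P)=C_L(P)N_U(P)$ and $N_G(P)/P\cong C_L(P)\rtimes N_U(P)/P$.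

**Step 3: $k^0(N_G(P)/P)$ counts regular orbits.** Let $\eta\in\mathrm{Irr}(C_L(P))$ have stabilizer $T$ in $N_U(P)/P$. By coprimeness $\eta$ extends to $C_L(P)T$. By Gallagher and Clifford, the characters of $N_G(P)/P$ over $\eta$ have degrees $|N_U(P)/P:T|\,\eta(1)\beta(1)$ with $\beta\in\mathrm{Irr}(T)$. The $\pi$-part is $|N_U(P)/P:T|\,\beta(1)$, so the defect is $0$ if and only if $\beta(1)=|T|$, i.e. $T=1$. Hence $k^0(N_G(P)/P)$ is the number of regular $N_U(P)/P$-orbits on $\mathrm{Irr}(C_L(P))$.

**Step 4: transport to $L$ and change the order of summation.** By the Glauberman–Isaacs correspondence, which commutes with $N_U(P)$, this is the number of regular $N_U(P)/P$-orbits on $\mathrm{Irr}_P(L)$. In other words, it is the number of $N_U(P)$-orbits on $\{\theta\in\mathrm{Irr}(L):P\le U_\theta,\ N_{U_\theta}(P)=P\}$, where $U_\theta$ is the stabilizer. Summing over $U$-orbits of pairs $(P,\theta)$, the right-hand side of (2) equals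
$$\sum_{\theta\in\mathrm{Irr}(L)/U}\ \sum_P\mu(P),$$
where $P$ runs over the s.n. subgroups of $U_\theta$ up to $U_\theta$-conjugacy. Each inner sum is $1$ by (1), so the total is the number of $U$-orbits on $\mathrm{Irr}(L)$, which is $l(G)$. $\blacksquare$

This works because the $\pi'$-group lies at the bottom: each orbit of characters of $L$ contributes its own copy of (1). If instead $G=M\rtimes C$ with a $\pi$-group $M$ at the bottom and a $\pi'$-group $C$ on top, there is no family of characters by which to sort the subgroups $P$. Only one copy of (1) is available, the one for $M$, and $C$ permutes its terms.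

## 4. Semidirect products $M\rtimes C_r$

**Lemma 4.1.** Let $G=M\rtimes C$ with $M$ a $\pi$-group and $|C|=r$ a prime not in $\pi$. Let $F=\sum\mu(P)$ over the $M$-classes of s.n. subgroups $P$ of $M$ that are stable under $G$. Then $l(G)=r$ and
$$\sum_P\mu(P)k^0(N_G(P)/P)=rF+\frac{1-F}r .$$
So formula (2) holds for $G$ if and only if $F=1$.

*Proof.* A $\pi'$-element has order $1$ or $r$, so by Sylow it is conjugate into $C$. Distinct elements of $C$ have distinct images in the abelian group $G/M$, so they are not conjugate. Hence $l(G)=r$.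

Since $|G/M|=r$, the $\pi$-subgroups of $G$ are the subgroups $P$ of $M$. If $k^0(N_G(P)/P)\ne0$, then $N_M(P)/P\le O_\pi(N_G(P)/P)=1$ by Lemma 1.3, so $P$ is s.n. in $M$. Conversely let $P$ be s.n. in $M$. Then $N_G(P)\cap M=P$ and $N_G(P)/P\cong N_G(P)M/M$ has order $1$ or $r$. It is a $\pi'$-group, so $k^0(N_G(P)/P)\in\{1,r\}$. The value is $r$ if and only if $N_G(P)M=G$, i.e. if and only if the $M$-class of $P$ is $G$-stable. Otherwise $N_G(P)\le M$, and the $G$-class of $P$ is a union of $r$ distinct $M$-classes.

So the sum is $rF+R$, where $R$ is the sum of $\mu$ over the non-stable $G$-classes, and (1) for $M$ reads $F+rR=1$. Finally, $rF+(1-F)/r=r$ means $(r-\frac1r)F=r-\frac1r$, i.e. $F=1$. $\square$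

So we need a group $M$ whose s.n. subgroups of nonzero weight are distributed over several classes, not all of them stable. If exactly one class has nonzero weight, it is stable and $F=1$; this disposes of all solvable $M$ and of $M=A_5$. The next groups to try are $M=A_5^k$. Let $\pi\supseteq\{2,3,5\}$, so $r\ge7$. If $k<7$, an automorphism of order $r$ fixes each of the $k$ simple factors. It acts on each of them as an element of $\mathrm{Aut}(A_5)\cong S_5$ of order dividing $r$, hence trivially. Then $G=M\times C$, every class is stable, and $F=1$ by (1). Note also that $F+rR=1$ forces $F\equiv1$ modulo $r$, so no congruence modulo $r$ will show that $F\ne1$. The first candidate is therefore $A_5^7$ with a cyclic shift, and we must know the weights of its subgroups.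

## 5. The weights of $A_5^k\times B$

Two standard facts on subdirect products are needed. A subgroup of a direct product is *subdirect* if it projects onto each factor.

**Goursat's lemma.** Let $P\le A\times B$ have projections $P_A,P_B$. Then $P\cap A\trianglelefteq P_A$, $P\cap B\trianglelefteq P_B$ and $P_A/(P\cap A)\cong P_B/(P\cap B)$, since both are isomorphic to $P/((P\cap A)\times(P\cap B))$.

**Scott's lemma.** Let $E$ be subdirect in $\prod_{\omega\in\Omega}S_\omega$ with all $S_\omega$ nonabelian simple. Then there is a partition of $\Omega$, determined by $E$, such that $E$ is the direct product over the blocks of *full diagonals*, i.e. of subgroups of $\prod_{\omega\in c}S_\omega$ that project isomorphically onto every $S_\omega$, $\omega\in c$.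

*Proof.* Let $K_\omega$ be the kernel of $E\to S_\omega$ and put $\omega,\omega'$ in the same block if $K_\omega=K_{\omega'}$. Let $K_1,\dots,K_j$ be the different kernels. We claim $E/(K_1\cap\dots\cap K_t)\cong\prod_{s\le t}E/K_s$ for all $t\le j$. Let $A=K_1\cap\dots\cap K_{t-1}$, so by induction $E/A\cong\prod_{s<t}E/K_s$. If $A\le K_t$, then $K_t/A$ is a maximal normal subgroup of a direct product of nonabelian simple groups. The normal subgroups of such a product are the subproducts, so $K_t/A$ omits exactly one factor, i.e. $K_t=K_s$ for some $s<t$, a contradiction. So $AK_t=E$ and $E/(A\cap K_t)\cong E/A\times E/K_t$, which proves the claim. As $K_1\cap\dots\cap K_j=1$, we get $E\cong\prod_sE/K_s$, and for each $\omega$ with $K_\omega=K_s$ the projection to $S_\omega$ is an isomorphism on the factor $E/K_s$ and trivial on the others. $\square$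

Let $S=A_5$. Recall that all proper subgroups of $S$ are solvable, that no nilpotent subgroup of $S$ is s.n., that $Z(S)=1$, and that $|\mathrm{Out}(S)|=2$. Put $m_k=\prod_{i=0}^{k-1}(1-2i)$, so $m_0=m_1=1$, $m_2=-1$, $m_3=3$. Let $S(k,j)$ be the Stirling number of the second kind, the number of partitions of a $k$-set into $j$ blocks. Substituting $x=\frac12$ in $x^k=\sum_jS(k,j)x(x-1)\cdots(x-j+1)$ and multiplying by $2^k$ gives
$$\sum_jS(k,j)\,2^{k-j}m_j=1\qquad(k\ge0).\tag{3}$$

**Lemma 5.1.** Let $B$ be solvable and $k\ge0$. Then $\mu(S^k\times B)=m_k$ if $B$ is nilpotent, and $0$ otherwise. Moreover, if $k\ge1$, the s.n. subgroups $P\le S^k$ with $\mu(P)\ne0$ are subdirect in $S^k$.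

The solvable factor $B$ is in the statement only because projections of s.n. subgroups to some of the coordinates may be solvable; it makes the induction run.

*Proof.* Induction on $|X|$, where $X=S^k\times B$.

**Step 1: every s.n. subgroup splits.** Let $P\le X$ be s.n. Let $I$ be the set of coordinates $i\le k$ with $\mathrm{pr}_i(P)=S$ and $J$ the set of the others. Let $P_I$ be the projection of $P$ to $S^I$ and $P'$ its projection to $S^J\times B$. Then $P'$ lies in a product of solvable groups, so it is solvable. By Scott's lemma $P_I\cong S^j$ for some $j$, so $P_I$ is perfect. By Goursat, $P_I/(P\cap S^I)$ is isomorphic to a quotient of $P'$; being perfect and solvable, it is trivial. So $P=P_I\times P'$. Then $N_X(P)=N_{S^I}(P_I)\times N_{S^J\times B}(P')$, and $P'$ is s.n. in $S^J\times B$.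

**Step 2: which of them have nonzero weight.** Suppose $P\ne X$ and $\mu(P)\ne0$. As $P\cong S^j\times P'$ is smaller than $X$, induction shows that $P'$ is nilpotent. It is contained in the product of its projections to the factors of $S^J\times B$. That product is nilpotent and $P'$ is s.n. in it, so $P'$ equals the product. Hence each projection is s.n. in its factor. As $S$ has no Carter subgroup, $J=\emptyset$, and $P'=T$ is a Carter subgroup of $B$. So $P=D\times T$ with $D=P_I$ subdirect in $S^k$.

**Step 3: all these subgroups are s.n.** Let $D\le S^k$ be a product of full diagonals over the blocks of a partition. Its normalizer is the product over the blocks of the normalizers of the diagonals. Consider a diagonal $\{(s^{\alpha_1},\dots,s^{\alpha_b}):s\in S\}$ with $\alpha_i\in\mathrm{Aut}(S)$, and let $(x_1,\dots,x_b)$ normalize it. Then there is $\beta\in\mathrm{Aut}(S)$ with $(s^{\alpha_i})^{x_i}=(s^\beta)^{\alpha_i}$ for all $i$ and $s$. So $\beta$ is conjugation by $x_i^{\alpha_i^{-1}}$ for every $i$. As $Z(S)=1$, the element $y=x_i^{\alpha_i^{-1}}$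 does not depend on $i$, and $(x_i)=(y^{\alpha_i})$ lies in the diagonal. So $D$ is s.n. in $S^k$, and $D\times T$ is s.n. in $X$ for every Carter subgroup $T$ of $B$.

**Step 4: counting classes.** The full diagonals over a block of size $b$ are given by $(\alpha_i)\in\mathrm{Aut}(S)^b$ modulo left multiplication by diagonal elements $(\gamma,\dots,\gamma)$. Conjugation by $(x_i)$ multiplies $\alpha_i$ on the right by an inner automorphism, and every choice occurs. So the classes correspond to $\mathrm{Out}(S)^b$ modulo left diagonal multiplication; there are $2^{b-1}$. For a partition with $j$ blocks there are $2^{k-j}$ classes of $D$. As $T$ is unique up to conjugation in $B$, the number of classes of $D\times T$ with $j$ blocks is $S(k,j)2^{k-j}$, and $\mu(D\times T)=m_j$ by induction whenever $D\times T\neq X$.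

**Step 5: evaluating (1).** If $B$ is nilpotent, then $T=B$ and $X$ itself is the term $j=k$. So (1) says $\mu(X)+\sum_{j<k}S(k,j)2^{k-j}m_j=1$, and $\mu(X)=m_k$ by (3). If $B$ is not nilpotent, all $D\times T$ are proper and $\mu(X)=1-\sum_jS(k,j)2^{k-j}m_j=0$. The last assertion is Step 2 for $B=1$, together with the fact that $S^k$ is subdirect in itself. $\square$

For $k=2$ and $B=1$: the s.n. subgroups of $A_5^2$ with nonzero weight are $A_5^2$ itself and the full diagonals, which form two classes $\{(s,s^\alpha)\}$, with $\alpha$ inner or not, of weight $1$ each. So (1) gives $\mu(A_5^2)=1-2=-1$, a negative weight.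

## 6. The group $A_5\wr C_7$

**Proof of Theorem A.** Let $M=S^7$ and let $\sigma$ be the cyclic shift of the coordinates, so $G=M\rtimes\langle\sigma\rangle$ and Lemma 4.1 applies with $r=7$. We compute $F$.

Let $P\le M$ be s.n. with $\mu(P)\ne0$ and $G$-stable $M$-class. By Lemma 5.1 and Scott's lemma, $P$ is a product of full diagonals over a partition of $\{1,\dots,7\}$. Conjugation in $M$ does not change the partition, so it is $\sigma$-invariant. Its blocks are permuted transitively, so they have the same size, $1$ or $7$. In the first case $P=M$, with weight $m_7$. In the second case $P\cong A_5$, with weight $m_1=1$. By Step 4 of Lemma 5.1 the $M$-classes of full diagonals of $S^7$ correspond to tuples $(a_i)\in\mathrm{Out}(S)^7$ modulo left diagonal multiplication. Such a class is fixed by the shift if and only if there is $c\in\mathrm{Out}(S)$ with $a_{i+1}=ca_i$ for all $i$ (indices modulo $7$), and going around once gives $c^7=1$. As $|\mathrm{Out}(S)|=2$, this forces $c=1$. So exactly one class is stable, and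
$$m_7=(-1)(-3)(-5)(-7)(-9)(-11)=10395,\qquad F=10395+1=10396\ne1.$$
By Lemma 4.1, $l(G)=7$, and the right-hand side of (2) is $7\cdot10396-10395/7=72772-1485=71287$. $\blacksquare$

## 7. Carter subgroups of arbitrary groups, and a first reduction of Theorem B

We turn to the classification. The engine of Lemma 1.6 is that a solvable group has exactly one class of Carter subgroups. Uniqueness, when Carter subgroups exist, holds in general:

* (V) Any two Carter subgroups of a finite group are conjugate (E. P. Vdovin, Carter subgroups of finite groups, Siberian Adv. Math. 19 (2009)).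

**Lemma 7.1.** Let $N\trianglelefteq X$. (a) If $D$ is a Carter subgroup of $X$, then $DN/N$ is a Carter subgroup of $X/N$. (b) If $C/N$ is a Carter subgroup of $X/N$ and $D$ is a Carter subgroup of $C$, then $DN=C$ and $D$ is a Carter subgroup of $X$.

*Proof.* (a) Let $x\in N_X(DN)$. Then $D$ and $D^x$ are Carter subgroups of $DN$, so by (V) $D^x=D^y$ with $y\in DN$. Then $xy^{-1}\in N_X(D)=D$, so $x\in DN$. (b) By (a), $DN/N$ is s.n. in the nilpotent group $C/N$, so $DN=C$. Now $N_X(D)$ normalizes $DN=C$, so $N_X(D)\le N_X(C)=C$ and $N_X(D)=N_C(D)=D$. $\square$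

**Definition 7.2.** Let $\mathcal D$ be the class of $\pi$-groups all of whose subgroups have Carter subgroups.

All solvable $\pi$-groups lie in $\mathcal D$. The group $S_5$ has $15$ Sylow $2$-subgroups, so each of them is s.n., and $S_5$ has a Carter subgroup. Still $S_5\notin\mathcal D$, because of $A_5$. The proof of Lemma 1.6, with (V) in place of Carter's theorem, gives for $P\in\mathcal D$:
$$\mu(P)=1\text{ if }P\text{ is nilpotent},\qquad \mu(P)=0\text{ otherwise.}\tag{4}$$

**Lemma 7.3.** $\mathcal D$ is closed under subgroups, quotients and finite direct products.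

*Proof.* Subgroups are clear, and quotients follow from Lemma 7.1(a), applied to preimages of subgroups. Let $X,Y\in\mathcal D$, $P\le X\times Y$ and $K=P\cap X$. Then $P/K$ embeds in $Y$, so it has a Carter subgroup $C/K$. Let $C_1\leq X$ be the projection of $C$ to $X$, let $T$ be a Carter subgroup of $C_1$, and put $P'=\{c\in C:\mathrm{pr}_X(c)\in T\}$. The map $c\mapsto(\mathrm{pr}_X(c),cK)$ embeds $P'$ in $T\times C/K$: if $c\in K\le X$ and $\mathrm{pr}_X(c)=1$, then $c=1$. So $P'$ is nilpotent. It projects onto $T$. If $c\in N_C(P')$, then $\mathrm{pr}_X(c)\in N_{C_1}(T)=T$, so $c\in P'$. So $P'$ is a Carter subgroup of $C$, and of $P$ by Lemma 7.1(b). $\square$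

**What has to be proved for Theorem B.** Clearly 1 implies 2. Assume 2. For a $\pi$-group $G$ we have $l(G)=1$, and $k^0(N_G(P)/P)$ is $1$ if $P$ is s.n. and $0$ otherwise. So $w$ satisfies (1), which determines $\mu$ recursively; hence $w=\mu$ and 1 holds. If $\pi$ is the set of all primes, every group is a $\pi$-group and (2) is (1). If every $\pi$-group has a Carter subgroup, 1 follows from Theorem C. So it remains to prove Theorem C (Sections 8–12) and to show that (2) fails as stated if 3 fails (Sections 13–15).

## 8. Class functions over a character of a normal $\pi'$-subgroup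

To prove Theorem C by induction one needs a version relative to a character $\theta$ of a normal $\pi'$-subgroup. In Sections 8–12, $G$ is $\pi$-separable, $L\trianglelefteq G$ is a $\pi'$-group and $\theta\in\mathrm{Irr}(L)$. Note that $g\in G^0$ if and only if $gL$ is a $\pi'$-element of $G/L$, so $G^0$ is a union of $L$-cosets.

**Definition 8.1.** Let $\mathrm{cf}^0(G)$ be the space of class functions vanishing off $G^0$. Let $\mathrm{cf}(G|\theta)$ be the span of the set $\mathrm{Irr}(G|\theta)$ of irreducible characters over $\theta$, and put $\mathrm{cf}^0(G|\theta)=\mathrm{cf}^0(G)\cap\mathrm{cf}(G|\theta)$ and $l(G|\theta)=\dim\mathrm{cf}^0(G|\theta)$. Let $k^0(G|\theta)$ be the number of $\pi$-defect $0$ characters in $\mathrm{Irr}(G|\theta)$.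

For $L=1$ we get $l(G|1)=l(G)$. If $G=L$, then $l(L|\theta)=k^0(L|\theta)=1$.

**The projections.** Identify a class function $f$ of $G$ with $\sum_gf(g^{-1})g\in Z(\mathbb CG)$. Then $\chi\in\mathrm{Irr}(G)$ becomes $\frac{|G|}{\chi(1)}e_\chi$, where $e_\chi$ is the central idempotent of $\chi$. Multiplication by a $G$-invariant element $a=\sum_{l\in L}a_ll\in Z(\mathbb CL)$ becomes
$$(a\cdot f)(v)=\sum_{l\in L}a_l\,f(vl),\tag{5}$$
because the coefficient at $y$ of $a\sum_gf(g^{-1})g$ is $\sum_la_lf(y^{-1}l)$. So the values of $a\cdot f$ on a coset $vL=Lv$ depend only on the values of $f$ there. For a $G$-orbit $\Theta\subseteq\mathrm{Irr}(L)$ put $e_\Theta=\sum_{\theta\in\Theta}e_\theta$. Since $e_\Theta e_\chi$ is $e_\chi$ if $\chi$ lies over $\Theta$ and $0$ otherwise, $f\mapsto e_\Theta\cdot f$ is the projection to $\mathrm{cf}(G|\Theta)$, the span of the characters over $\Theta$. It preserves $\mathrm{cf}^0(G)$, hence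
$$\mathrm{cf}^0(G)=\bigoplus_\Theta\mathrm{cf}^0(G|\Theta).\tag{6}$$

**Lemma 8.2.** Let $\theta$ be $G$-invariant and let $L\le L'\trianglelefteq G$ with $L'$ a $\pi'$-group. Then $l(G|\theta)=\sum_{\theta'}l(G_{\theta'}|\theta')$ over $\theta'\in\mathrm{Irr}(L'|\theta)$ up to $G$-conjugacy.

*Proof.* The set $\mathrm{Irr}(G|\theta)$ is the disjoint union of the sets $\mathrm{Irr}(G|\theta')$, one $\theta'\in\mathrm{Irr}(L'|\theta)$ from each $G$-orbit. So (6) for $L'$ gives $\mathrm{cf}^0(G|\theta)=\bigoplus_{\theta'}\mathrm{cf}^0(G|\theta')$. Fix $\theta'$ and let $T=G_{\theta'}$. By Clifford, induction is a bijection $\mathrm{cf}(T|\theta')\to\mathrm{cf}(G|\theta')$, and we must match the $\mathrm{cf}^0$-subspaces. If $f$ vanishes off $T^0$, then $f^G$ vanishes off $G^0$. Conversely, for $\psi\in\mathrm{Irr}(T|\theta')$ the restriction $(\psi^G)_T$ is $\psi$ plus characters not over $\theta'$, because $\theta'$ has the same multiplicity in $\psi_{L'}$ and in $(\psi^G)_{L'}$. So $f=e_{\theta'}\cdot(f^G)_T$ for $f\in\mathrm{cf}(T|\theta')$. If $f^G$ vanishes off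 $G^0$, then $(f^G)_T$ vanishes off $T^0$, a union of $L'$-cosets, and so does $f$. $\square$

**Lemma 8.3.** Let $H$ be a group, $P\trianglelefteq H$ a $\pi$-group, $C\trianglelefteq H$ a $\pi'$-group, and let $\eta\in\mathrm{Irr}(C)$ be $H$-invariant, viewed also as a character of $CP/P\cong C$. Then $l(H/P|\eta)=l(H|\eta)$.

*Proof.* Let $xP$ be a $\pi'$-element of $H/P$. By Schur–Zassenhaus in $P\langle x\rangle$, the coset $xP$ contains a $\pi'$-element. If $x,x'\in xP$ are $\pi'$-elements, then $\langle x\rangle,\langle x'\rangle$ are complements of $P$ in $P\langle x\rangle$, so $\langle x'\rangle^u=\langle x\rangle$ with $u\in P$, and $x'^u\in\langle x\rangle\cap xP=\{x\}$. So the $\pi'$-elements of $H$ in a given coset of $P$ are $P$-conjugate. Hence $f\mapsto F$, where $F(h)=f(hP)$ on $H^0$ and $F=0$ elsewhere, is an isomorphism $\mathrm{cf}^0(H/P)\to\mathrm{cf}^0(H)$. As $hc\in H^0$ if and only if $h\in H^0$ for $c\in C$, formula (5) shows that it commutes with the action of the $H$-invariant elements of $Z(\mathbb CC)$, in particular with $e_\eta$. So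 it maps $\mathrm{cf}^0(H/P|\eta)$ onto $\mathrm{cf}^0(H|\eta)$. $\square$

## 9. Good elements

In this section $\theta$ is $G$-invariant. The purpose is to express $l(G|\theta)$ through a bilinear-type form on commuting pairs of $G/L$, which can be compared between different groups.

**Definition 9.1.** Let $g,h\in G$ with $[g,h]\in L$. Let $\tau$ extend $\theta$ to $L\langle g\rangle$. Then $\tau^h$ is another extension of $\theta$, so $\tau^h=\tau\nu$ with a unique linear $\nu\in\mathrm{Irr}(L\langle g\rangle/L)$. Put $\beta_\theta(g,h)=\nu(g)$. The coset $gL$ is *good* if $\beta_\theta(g,h)=1$ for all $h$ with $[g,h]\in L$.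

Any other extension is $\tau\lambda$ with $\lambda\in\mathrm{Irr}(L\langle g\rangle/L)$, and $\lambda^h=\lambda$; so $\beta_\theta(g,h)$ does not depend on $\tau$. It depends only on $gL$ and $hL$, and it is multiplicative in $h$, since $\tau^{hh'}=(\tau\nu)^{h'}=\tau\nu'\nu$ with the obvious notation. For example, if $L=Z$ is central and $\theta=\lambda$ is linear, then $\tau^h(g)=\tau(hgh^{-1})$ gives
$$\beta_\lambda(g,h)=\lambda(hgh^{-1}g^{-1}).\tag{7}$$
For $G=Q_8$, $Z=Z(G)$ and $\lambda\neq1$, only the trivial coset is good. If $2\notin\pi$, then $l(Q_8|\lambda)=1$, since exactly one irreducible character lies over $\lambda$.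

**A formula for $\beta_\theta$.** There is a projective representation $\mathcal X$ of $G$ such that $\mathcal X_L$ is a representation affording $\theta$ and $\mathcal X(lg)=\mathcal X(l)\mathcal X(g)$, $\mathcal X(gl)=\mathcal X(g)\mathcal X(l)$ for $l\in L$, and its factor set $\alpha$, defined by $\mathcal X(g)\mathcal X(h)=\alpha(g,h)\mathcal X(gh)$, is constant on cosets of $L$ (Isaacs, Theorem 11.2). Let $[g,h]\in L$. Then $hg=(hgh^{-1})h$ and $hgh^{-1}L=gL$, so
$$\mathcal X(h)\mathcal X(g)\mathcal X(h)^{-1}=\alpha(h,g)\,\alpha(g,h)^{-1}\,\mathcal X(hgh^{-1}).$$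
A representation of $L\langle g\rangle$ that affords $\tau$ and extends $\mathcal X_L$ is $\mathcal X$ times a scalar function constant on $L$-cosets, by Schur's lemma. Taking traces, $\tau(hgh^{-1})=\alpha(g,h)\alpha(h,g)^{-1}\tau(g)$. The same holds with $g$ replaced by any element of $Lg$. Moreover $\tau$ does not vanish identically on $Lg$, because
$$\sum_{l\in L}|\tau(lg)|^2=|L|.\tag{8}$$
Indeed, if a unitary representation $\mathcal Y$ affords $\tau$ and $A=\mathcal Y(g)$, the Schur relations for the irreducible representation $\mathcal Y_L$ give $\sum_l|\mathrm{tr}(\mathcal Y(l)A)|^2=\frac{|L|}{\theta(1)}\sum_{i,j}|A_{ij}|^2=|L|$. Hence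
$$\beta_\theta(g,h)=\alpha(g,h)/\alpha(h,g).\tag{9}$$
So $\beta_\theta(h,g)=\beta_\theta(g,h)^{-1}$ and $\beta_\theta(g,g)=1$. On abelian subgroups of $G/L$ the form $\beta_\theta$ is bimultiplicative and alternating.

**Lemma 9.2.** $l(G|\theta)$ is the number of conjugacy classes of good $\pi'$-elements of $G/L$.

*Proof.* By (5), $e_\theta$ acts on each $L$-coset separately, so truncating a function in $\mathrm{cf}(G|\theta)$ to the preimage of a class of $G/L$ gives a function in $\mathrm{cf}(G|\theta)$. Hence $\mathrm{cf}^0(G|\theta)$ is the direct sum, over the classes of $\pi'$-elements of $G/L$, of the subspaces of functions supported there. Fix such a class, containing $gL$, and let $\tau$ extend $\theta$ to $L\langle g\rangle$.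

*At most one dimension, and none unless $gL$ is good.* Let $f\in\mathrm{cf}(G|\theta)$. Then $f_{L\langle g\rangle}$ is a combination of the characters $\tau\lambda$, $\lambda\in\mathrm{Irr}(L\langle g\rangle/L)$, so $f=c\,\tau$ on $Lg$ with a constant $c$. If $[g,h]\in L$, then $f(hvh^{-1})=f(v)$ for $v\in Lg$ gives $c\,\beta_\theta(g,h)\tau=c\,\tau$ on $Lg$. As $\tau\neq0$ on $Lg$ by (8), $c\ne0$ implies that $gL$ is good. The values of $f$ on the class are determined by $c$.

*One dimension if $gL$ is good.* Define $f(xvx^{-1})=\tau(v)$ for $v\in Lg$, $x\in G$, and $f=0$ elsewhere. If $xvx^{-1}=yv'y^{-1}$ with $v,v'\in Lg$, put $h=y^{-1}x$. Then $hvh^{-1}=v'$, so $[g,h]\in L$ and $\tau(v')=\beta_\theta(g,h)\tau(v)=\tau(v)$. So $f$ is a well-defined class function. By (5), $e_\theta\cdot f=f$ on $Lg$, because $e_\theta\cdot\tau=\tau$ in $L\langle g\rangle$; by conjugation this holds everywhere. $\square$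

## 10. Comparison under the Glauberman correspondence

**Lemma 10.1 (Comparison lemma).** Let $\theta$ be $G$-invariant, $P\le G$ a solvable $\pi$-subgroup, $C=C_L(P)$ and $CP\le H\le N_G(P)$. Then $l(LH|\theta)=l(H|\theta_P^*)$.

*Proof.* **Step 1: reduction to an identity of forms.** Since $[N_L(P),P]\le L\cap P=1$, we have $N_L(P)=C$. So $H\cap L=C\trianglelefteq H$ and $LH/L\cong H/C$. As the correspondence is canonical, $\theta_P^*$ is $H$-invariant. By Lemma 9.2 it suffices to show $\beta_\theta(x,y)=\beta_{\theta_P^*}(x,y)$ for all $x,y\in H$ with $[x,y]\in C$ and $xC$ a $\pi'$-element. (For $x,y\in H$, $[x,y]\in L$ and $[x,y]\in C$ mean the same.) By bimultiplicativity we may split $xC,yC$ into their primary parts, and pairs of elements of coprime orders contribute $1$. So we may assume that $xC,yC$ are $q$-elements for one prime $q\in\pi'$.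

**Step 2: a series in $P$.** Let $A=\langle x,y\rangle$. Then $AC/C$ is an abelian $q$-group acting on $P$. There is a series $1=P_0\lhd P_1\lhd\dots\lhd P_n=P$ of $A$-invariant subgroups with $P_{i-1}\trianglelefteq P_i$ and $P_i/P_{i-1}$ elementary abelian and $A$-irreducible. To get it, take a maximal proper $A$-invariant normal subgroup $R$ of $P$. Then $P/R$ is a chief factor of $P\rtimes(AC/C)$, hence elementary abelian as $P$ is solvable. Since $P/R$ is abelian, its $A$-invariant subgroups are normal, so it is $A$-irreducible. Repeat with $R$.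

Put $L_i=C_L(P_i)\ge C$ and $\theta_i=\theta^*_{P_i}\in\mathrm{Irr}(L_i)$. So $\theta_0=\theta$ and $\theta_n=\theta_P^*$. By (G1), $\theta_i$ is the correspondent of $\theta_{i-1}$ under $P_i/P_{i-1}$ acting on $L_{i-1}$. All $\theta_i$ are $A$-invariant. Since $A\cap L=A\cap C$ and $C\le L_i\le L$, we have $AL_i/L_i\cong AC/C$, so all $\beta_{\theta_i}$ (formed in $L_iA$) are alternating forms on $AC/C$. We show $\beta_{\theta_{i-1}}=\beta_{\theta_i}$ on $AC/C$.

**Step 3: the setting for one factor.** Pass to $\bar G=N_G(P_{i-1})/P_{i-1}$. The group $L_{i-1}A$ is a $\pi'$-group normalizing $P_{i-1}$, so it maps injectively to $\bar G$. Let $V=P_i/P_{i-1}$, a $p$-group with $p\in\pi$, so $p\ne q$. Then $V$ normalizes $\bar L_{i-1}$ and $C_{\bar L_{i-1}}(V)=\bar L_i$: if $l\in L_{i-1}$ and $[l,P_i]\le P_{i-1}$, then $[l,P_i]\le L\cap P_{i-1}=1$.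

Let $B$ be the kernel of $AC/C$ on $V$. An abelian group acting faithfully and irreducibly on $V$ is cyclic, so $AC/C=B\langle z\rangle$ for some $z$. For $b,b'\in B$, $\beta(bz^m,b'z^n)=\beta(b,b'z^n)\,\beta(b',z^m)^{-1}$ for every alternating bimultiplicative $\beta$. So it suffices to compare $\beta_{\theta_{i-1}}(b,a)$ and $\beta_{\theta_i}(b,a)$ for $b,a\in A$ with $bC\in B$.

**Step 4: comparing one value.** Here $V$ centralizes $\bar b$. Let $\bar W=\bar L_{i-1}\langle\bar b\rangle$, a $\pi'$-group normalized by $V$, with $C_{\bar W}(V)=\bar L_i\langle\bar b\rangle$. Let $\tau\in\mathrm{Irr}(\bar W)$ extend $\theta_{i-1}$. For $u\in V$ we have $\tau^u=\tau\nu_u$ with $\nu_u\in\mathrm{Irr}(\bar W/\bar L_{i-1})$, since $\theta_{i-1}$ is $P_i$-invariant. As $V$ acts trivially on $\bar W/\bar L_{i-1}$, the map $u\mapsto\nu_u$ is a homomorphism from a $p$-group to a $q$-group, hence trivial. So $\tau$ is $V$-invariant. By (G3), $\tau^*=\tau_V^*$ lies over $\theta_i$. Since $\bar L_i\langle\bar b\rangle/\bar L_i$ is cyclic and $\theta_i$ is invariant, $\tau^*$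 extends $\theta_i$.

Now $\tau^a=\tau\nu$ with $\nu(b)=\beta_{\theta_{i-1}}(b,a)$. By (G2), $\tau^*\nu$ (with $\nu$ restricted) is the unique constituent of the restriction of $\tau\nu$ with multiplicity prime to $p$, so $(\tau\nu)^*=\tau^*\nu$. As $a$ normalizes $V$ and $\bar W$, $(\tau^a)^*=(\tau^*)^a$. So $(\tau^*)^a=\tau^*\nu$, and $\beta_{\theta_i}(b,a)=\nu(b)=\beta_{\theta_{i-1}}(b,a)$. $\square$

## 11. Replacing $L$ by a central subgroup, and relative weights

**Lemma 11.1.** Let $\theta$ be $G$-invariant. There are a group $\Gamma$, a central $\pi'$-subgroup $Z\le\Gamma$, a linear $\lambda\in\mathrm{Irr}(Z)$ and an isomorphism $\Gamma/Z\cong G/L$ such that, writing $\tilde J$ for the preimage in $\Gamma$ of $J/L$, we have $l(J|\theta)=l(\tilde J|\lambda)$ and $k^0(J|\theta)=k^0(\tilde J|\lambda)$ for all $L\le J\le G$.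

*Proof.* **Construction.** Take $\mathcal X$ and $\alpha$ as in Section 9. Multiplying $\mathcal X$ by a scalar function constant on $L$-cosets, we may assume $\det\mathcal X(t)=1$ for $t$ in a transversal of $L$ containing $1$. Then $\det\mathcal X(g)^{|L|}=1$ for all $g$. Taking determinants in $\mathcal X(g)\mathcal X(h)=\alpha(g,h)\mathcal X(gh)$ gives $\alpha(g,h)^{\theta(1)|L|}=1$. Let $Z$ be the group of $\theta(1)|L|$-th roots of unity, a $\pi'$-group since $\theta(1)$ divides $|L|$. Regard $\alpha$ as a function on $G/L\times G/L$ and let $\Gamma=G/L\times Z$ as a set, with $(a,z)(b,w)=(ab,\alpha(a,b)zw)$. The cocycle identity makes $\Gamma$ a group. Since $\mathcal X(1)=1$, $Z=\{(1,z)\}$ is a central subgroup, and $\Gamma/Z\cong G/L$. Let $\lambda(1,z)=z^{-1}$.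

**The claim on $k^0$.** Let $\rho$ be an irreducible representation of $J$ over $\theta$, on a space $V$, and let $U$ be the space of $\mathcal X$. Then $V\cong U\otimes\mathrm{Hom}_L(U,V)$, and $\mathcal Y(j)\phi=\rho(j)\phi\,\mathcal X(j)^{-1}$ defines a projective representation $\mathcal Y$ of $J/L$ on $\mathrm{Hom}_L(U,V)$ with factor set $\alpha^{-1}$ and $\rho\cong\mathcal X\otimes\mathcal Y$. In this way $\mathrm{Irr}(J|\theta)$ corresponds to the irreducible projective representations of $J/L$ with factor set $\alpha^{-1}$. If $\rho$ is a representation of $\tilde J$ over $\lambda$, then $\mathcal Y(a)=\rho(a,1)$ satisfies $\mathcal Y(a)\mathcal Y(b)=\rho(ab,\alpha(a,b))=\alpha(a,b)^{-1}\mathcal Y(ab)$. So $\mathrm{Irr}(\tilde J|\lambda)$ corresponds to the same set. If $\chi\in\mathrm{Irr}(J|\theta)$ and $\psi\in\mathrm{Irr}(\tilde J|\lambda)$ correspond, then $\chi(1)=\theta(1)\psi(1)$ and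
$$\frac{|J|}{\chi(1)}=\frac{|L|}{\theta(1)}\cdot\frac{|J/L|}{\psi(1)},\qquad\frac{|\tilde J|}{\psi(1)}=|Z|\cdot\frac{|J/L|}{\psi(1)}.$$
As $|L|/\theta(1)$ and $|Z|$ are $\pi'$-numbers, $\chi$ has $\pi$-defect $0$ if and only if $\psi$ has.

**The claim on $l$.** Let $a,b\in G/L$ commute. In $\Gamma$, $(b,1)(a,1)=(1,\alpha(b,a)/\alpha(a,b))\,(a,1)(b,1)$. So by (7) and (9)
$$\beta_\lambda((a,1),(b,1))=\lambda\bigl(1,\alpha(b,a)/\alpha(a,b)\bigr)=\alpha(a,b)/\alpha(b,a)=\beta_\theta(a,b).$$
Hence $J/L$ and $\tilde J/Z$ have the same good elements, and Lemma 9.2 applies. $\square$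

**Definition 11.2.** For $G$-invariant $\theta$ put
$$w(G|\theta)=\sum_Pk^0(N_G(P)/P\,|\,\theta_P^*),$$
where $P$ runs over the nilpotent $\pi$-subgroups of $G$ up to conjugacy, and $\theta_P^*\in\mathrm{Irr}(C_L(P))$ is viewed on the normal $\pi'$-subgroup $C_L(P)P/P$ of $N_G(P)/P$.

Here $C_L(P)=N_L(P)=L\cap N_G(P)$ is normal in $N_G(P)$, and $\theta_P^*$ is $N_G(P)$-invariant. If $G=S_3$, $\pi=\{2\}$, $L=A_3$ and $\theta=1_L$, then $P=1$ contributes $k^0(S_3|1_L)=0$ and $P=C_2$ contributes $1$. So $w(G|1_L)=1$, which is also $l(G|1_L)$, since only the class of $1$ in $G/L\cong C_2$ consists of $\pi'$-elements.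

**Lemma 11.3.** With $L'$ as in Lemma 8.2, $w(G|\theta)=\sum_{\theta'}w(G_{\theta'}|\theta')$ over $\theta'\in\mathrm{Irr}(L'|\theta)$ up to $G$-conjugacy.

*Proof.* Let $P$ be a nilpotent $\pi$-subgroup and $N=N_G(P)$. The Clifford correspondence $\psi\mapsto\psi^X$ from a stabilizer $T$ preserves $|T|/\psi(1)=|X|/\psi^X(1)$. Applied in $N/P$ with the normal subgroup $C_{L'}(P)P/P$, it gives $k^0(N/P|\theta_P^*)=\sum_\eta k^0(N_\eta/P|\eta)$ over $\eta\in\mathrm{Irr}(C_{L'}(P)|\theta_P^*)$ up to $N$-conjugacy. By (G3), $\eta=\theta'^*_P$ for a unique $\theta'\in\mathrm{Irr}_P(L'|\theta)$, and $N_\eta=N_{\theta'}=N_{G_{\theta'}}(P)$. So both sides of the lemma are the sum of $k^0(N_{G_{\theta'}}(P)/P\,|\,\theta'^*_P)$ over the $G$-orbits of pairs $(P,\theta')$ with $\theta'\in\mathrm{Irr}(L'|\theta)$ and $P\le G_{\theta'}$. $\square$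

## 12. Equality of $l(G|\theta)$ and $w(G|\theta)$

**Theorem 12.1.** Let $G$ be $\pi$-separable with all $\pi$-subgroups in $\mathcal D$, let $L\trianglelefteq G$ be a $\pi'$-group, and let $\theta\in\mathrm{Irr}(L)$ be $G$-invariant. Then $l(G|\theta)=w(G|\theta)$.

Theorem C is the case $L=1$: the hypothesis of Theorem C says that all $\pi$-subgroups of $G$ lie in $\mathcal D$, and by (4) the resulting formula is (2).

The natural plan is to replace $(G,L,\theta)$ by $(\Gamma,Z,\lambda)$ and then to factor out $O_\pi(\Gamma)$. Lemma 11.1 does transport $l$ and the term $P=1$ of $w$. The other terms, however, involve $\theta_P^*$, a character of a different group, and Lemma 11.1 says nothing about it. What we have for $\theta_P^*$ is Lemma 10.1, which compares only the numbers $l$. The way out is that, by induction, the theorem itself is available for the smaller groups $N_G(P)/P$. There it turns equality of numbers $l$ into equality of sums of numbers $k^0$, and a second induction removes all but one term of these sums.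

*Proof.* Induction on $|G:L|$.

**Case 1: $L'=O_{\pi'}(G)>L$.** By Lemmas 8.2 and 11.3 both sides are sums of the corresponding quantities for $(G_{\theta'},L',\theta')$, and $|G_{\theta'}:L'|<|G:L|$.

**Case 2: $L=O_{\pi'}(G)$.** If $G=L$, then $l(G|\theta)=1$, and only $P=1$ contributes to $w(G|\theta)=k^0(L|\theta)=1$. Let $G>L$. As $O_{\pi'}(G/L)=1$, we have $O_\pi(G/L)\ne1$. Take $(\Gamma,Z,\lambda)$ from Lemma 11.1.

**Step 1: notation and preparations.** For a solvable $\pi$-subgroup $P$ of $G$, the preimage of $LP/L\cong P$ in $\Gamma$ is an extension of the central $\pi'$-group $Z$ by a $\pi$-group. So it is $Z\times\tilde P$ with a unique Hall $\pi$-subgroup $\tilde P\cong P$. If $PC_L(P)\le H\le N_G(P)$, let $\tilde H$ be the preimage of $LH/L$. Since $P\le H\le N_G(P)$, we have $LP\trianglelefteq LH$, so $Z\times\tilde P\trianglelefteq\tilde H$, and $\tilde P$, being characteristic in it, is normal in $\tilde H$.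

If $O$ is a normal $\pi'$-subgroup of a group $X$, then $Q\mapsto QO/O$ gives a bijection between the classes of nilpotent $\pi$-subgroups of $X$ and of $X/O$. Indeed, by Schur–Zassenhaus every nilpotent $\pi$-subgroup of $X/O$ has a complement of $O$ in its preimage, and two such complements are conjugate.

The $\pi$-subgroups of $\Gamma$ embed in $\Gamma/Z\cong G/L$, and the $\pi$-subgroups of $G/L$ lift to isomorphic $\pi$-subgroups of $G$. So the $\pi$-subgroups of $\Gamma$, and their quotients, lie in $\mathcal D$ (Lemma 7.3).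

**Step 2: the terms with $P\ne1$.** We claim: *for every solvable $\pi$-subgroup $P\ne1$ of $G$ and every $H$ with $PC_L(P)\le H\le N_G(P)$,*
$$k^0(H/P\,|\,\theta_P^*)=k^0(\tilde H/\tilde P\,|\,\lambda),\tag{10}$$
*where $\lambda$ is viewed on $Z\tilde P/\tilde P\cong Z$.* The proof is by induction on $|LH:LP|$. Put $C=C_L(P)=H\cap L$. The triples $(H/P,CP/P,\theta_P^*)$ and $(\tilde H/\tilde P,Z\tilde P/\tilde P,\lambda)$ have index $|H:CP|=|LH:LP|=|\tilde H:Z\tilde P|$. As $P\ne1$, this is smaller than $|G:L|$. Every $\pi$-subgroup of $H/P$ or $\tilde H/\tilde P$ is a quotient of a $\pi$-subgroup of $G$ or $\Gamma$, hence lies in $\mathcal D$. So Theorem 12.1 holds for both triples. Moreover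
$$l(H/P|\theta_P^*)=l(H|\theta_P^*)=l(LH|\theta)=l(\tilde H|\lambda)=l(\tilde H/\tilde P|\lambda)$$
by Lemmas 8.3, 10.1, 11.1 and 8.3. Therefore
$$\sum_Rk^0\bigl(N_{H/P}(R)/R\,\big|\,(\theta_P^*)_R^*\bigr)=\sum_{\tilde R}k^0\bigl(N_{\tilde H/\tilde P}(\tilde R)/\tilde R\,\big|\,\lambda\bigr),\tag{11}$$
over the classes of nilpotent $\pi$-subgroups $R=P_1/P$ of $H/P$ and $\tilde R$ of $\tilde H/\tilde P$; on the right, $\lambda_{\tilde R}^*=\lambda$ because $Z$ is central.

We match the terms. Since $H/CP\cong LH/LP\cong\tilde H/Z\tilde P$ and $CP/P$, $Z\tilde P/\tilde P$ are normal $\pi'$-subgroups, Step 1 gives a bijection between the classes of $R$ and $\tilde R$. Here $P_1$ is solvable, so $\tilde P_1$ is defined, $\tilde P\le\tilde P_1$, and $R=P_1/P$ corresponds to $\tilde R=\tilde P_1/\tilde P$. Let $H_1=N_H(P_1)$. Then $N_{H/P}(R)/R\cong H_1/P_1$. Also $P_1C_L(P_1)\le H_1$, because $C_L(P_1)\le C\le H$. If $c\in C$ and $[c,P_1]\le P$, then $[c,P_1]\le L\cap P=1$, so the fixed points of $R$ in $CP/P\cong C$ correspond to $C_L(P_1)$, and $(\theta_P^*)_R^*=\theta_{P_1}^*$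 by (G1). So the left term is $k^0(H_1/P_1|\theta_{P_1}^*)$.

On the other side, $N_{\tilde H}(\tilde P_1)=N_{\tilde H}(Z\tilde P_1)$ is the preimage of $N_{LH}(LP_1)/L$. If $h\in H$ normalizes $LP_1$, it normalizes $LP_1\cap H=CP_1$. So $P_1^h$ and $P_1$ are complements of $C$ in $CP_1$, hence conjugate by an element of $C$, and $h\in CN_H(P_1)$. So $N_{LH}(LP_1)=LH_1$, $N_{\tilde H}(\tilde P_1)=\tilde H_1$, and the right term is $k^0(\tilde H_1/\tilde P_1|\lambda)$.

If $R\ne1$, then $LP_1>LP$ and $LH_1\le LH$, so $|LH_1:LP_1|<|LH:LP|$, and the two terms agree by induction. Hence the terms with $R=1$ in (11) agree as well, and this is (10).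

**Step 3: passing to $\Gamma$.** By Step 1 the classes of nilpotent $\pi$-subgroups $P$ of $G$ and $\tilde P$ of $\Gamma$ correspond. For $P\ne1$ take $H=N_G(P)$ in (10). By Schur–Zassenhaus $N_G(LP)=LN_G(P)$, so $\tilde H=N_\Gamma(Z\tilde P)=N_\Gamma(\tilde P)$. For $P=1$, $k^0(G|\theta)=k^0(\Gamma|\lambda)$ by Lemma 11.1. Therefore
$$w(G|\theta)=w(\Gamma|\lambda),\qquad l(G|\theta)=l(\Gamma|\lambda).$$

**Step 4: factoring out $O_\pi(\Gamma)$.** Let $M=O_\pi(\Gamma)$. The preimage of $O_\pi(\Gamma/Z)\ne1$ is $Z\times M_0$ with $M_0$ characteristic in it. So $M_0\leq M$ and $M\ne1$. By Lemma 8.3, $l(\Gamma|\lambda)=l(\Gamma/M|\lambda)$.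

We show $w(\Gamma|\lambda)=w(\Gamma/M|\lambda)$. Let $P$ be a nilpotent $\pi$-subgroup of $\Gamma$ with $k^0(N_\Gamma(P)/P|\lambda)\ne0$. By Lemma 1.3 the normal $\pi$-subgroup $N_M(P)P/P$ of $N_\Gamma(P)/P$ is trivial, so $N_M(P)\le P$ and $N_{PM}(P)=PN_M(P)=P$. So $P$ is a Carter subgroup of $Q=PM$. Conversely, let $Q\ge M$ be a $\pi$-subgroup of $\Gamma$ with $Q/M$ nilpotent. As $Q\in\mathcal D$, it has Carter subgroups $P$. They form one class by (V), and $PM=Q$ by Lemma 7.1(b), applied to $X=C=Q$ and $N=M$. Then $N_\Gamma(P)\le N_\Gamma(PM)=N_\Gamma(Q)$. Since the Carter subgroups of $Q$ are conjugate in $Q$, also $N_\Gamma(Q)=QN_\Gamma(P)$. Finally $N_\Gamma(P)\cap Q=P$. So $N_\Gamma(P)/P\cong N_\Gamma(Q)/Q$, compatibly with the images of $Z$. Hence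
$$w(\Gamma|\lambda)=\sum_Qk^0(N_\Gamma(Q)/Q\,|\,\lambda)=w(\Gamma/M|\lambda),$$
with $Q$ running over the $\pi$-subgroups containing $M$ with $Q/M$ nilpotent, up to conjugacy.

Since $M\neq1$, $|\Gamma:ZM|<|\Gamma:Z|=|G:L|$, and the $\pi$-subgroups of $\Gamma/M$ lie in $\mathcal D$. So Theorem 12.1 holds for $(\Gamma/M,ZM/M,\lambda)$, and
$$l(G|\theta)=l(\Gamma/M|\lambda)=w(\Gamma/M|\lambda)=w(G|\theta).\qquad\blacksquare$$

## 13. Minimal $\pi$-groups without Carter subgroups

From now on, until the end of Section 15, condition 3 of Theorem B fails: some prime is not in $\pi$, and some $\pi$-group has no Carter subgroup. Let $r\notin\pi$ be any prime, and let $H$ be a $\pi$-group of minimal order without Carter subgroup. As $H$ is not solvable, $|H|$ is even by Feit–Thompson, so $2\in\pi$ and $r$ is odd. All $\pi$-groups of order less than $|H|$ lie in $\mathcal D$, and $H\notin\mathcal D$.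

Recall that the *nilpotent residual* $\gamma_\infty(X)$ is the smallest normal subgroup of $X$ with nilpotent quotient, i.e. the last term of the lower central series. For example $\gamma_\infty(S_3)=A_3$ and $\gamma_\infty(A_5)=A_5$. Epimorphisms $X\to\bar X$ map $\gamma_\infty(X)$ onto $\gamma_\infty(\bar X)$, and a perfect subgroup of $X$ lies in $\gamma_\infty(X)$.

**Lemma 13.1.** $H$ has a unique minimal normal subgroup $N$. It is nonabelian, $H/N$ is nilpotent, $C_H(N)=1$ and $N=\gamma_\infty(H)$.

*Proof.* Let $N$ be a minimal normal subgroup and $C/N$ a Carter subgroup of $H/N$, which exists by minimality of $|H|$. If $C<H$, then $C$ has a Carter subgroup, and it is one of $H$ by Lemma 7.1(b), a contradiction. So $C=H$ and $H/N$ is nilpotent. As $H$ is not solvable, $N$ is nonabelian. Two different minimal normal subgroups $N_1,N_2$ would embed $H$ in the nilpotent group $H/N_1\times H/N_2$, so $N$ is unique. If $C_H(N)\ne1$, then $N\le C_H(N)$, which is false. Finally $\gamma_\infty(H)\le N$, and equality holds as $N$ is perfect. $\square$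

Conjugation embeds $H$ in $\mathrm{Aut}(N)$. An automorphism of $H$ that is trivial on $N$ is trivial: if $\alpha$ is such, then $n^{h^\alpha}=(n^h)^\alpha=n^h$ for $n\in N$, so $h^\alpha h^{-1}\in C_H(N)=1$. So $\mathrm{Aut}(H)$ is identified with the normalizer of $H$ in $\mathrm{Aut}(N)$, and $h^\alpha=\alpha^{-1}h\alpha$ in $\mathrm{Aut}(N)$.

**Why powers of $H$ are not always enough.** In Section 6 the decisive feature was $|\mathrm{Out}(A_5)|=2$, which produced several classes of diagonals. If $o=|\mathrm{Out}(H)|$, the analogous computation for $H^k$ gives weights $\prod_{i<k}(1-io)$ (this is Lemma 15.1 below with $Y=H$; its proof does not use $o\ge2$). If $o=1$, then $\mu(H^k)=0$ for $k\ge2$. In $H^r$ with a cyclic shift the stable classes are then $H^r$, of weight $0$, and one class of diagonals, of weight $1$, so $F=1$ and (2) holds for $H\wr C_r$. This is where the first idea breaks down. When $\mathrm{Out}(H)=1$ we replace $H^r$ by a normal subgroup of prime-power index in it, so that fewer elements are available for conjugating diagonals and they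 fall into several classes again.

**Choice of $Y$ and $o$.** In *Case I*, $\mathrm{Out}(H)\ne1$; put $Y=H$ and $o=|\mathrm{Out}(H)|$. In *Case II*, $\mathrm{Out}(H)=1$; there we need the next lemma.

**Lemma 13.2.** If $\mathrm{Out}(H)=1$, then $H\ne N$.

*Proof.* We use the following theorem of A. S. Kondrat'ev (Math. Notes 78 (2005)).

* (K) For a nonabelian simple group $S$ and $T\in\mathrm{Syl}_2(S)$, $N_S(T)=T$ unless $S$ is $J_1,J_2,J_3,Suz,HN$, ${}^2G_2(q)$, of Lie type in characteristic $2$ (then $N_S(T)$ is a Borel subgroup), $L_2(q)$ or $PSp_{2n}(q)$ with $q\equiv\pm3\ (8)$, $PSL_n^{\pm}(q)$ ($n\ge3$, $q$ odd), or $E_6^{\pm}(q)$ ($q$ odd).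

Suppose $H=N$. Then $H$ is simple. A s.n. Sylow $2$-subgroup would be a Carter subgroup, so $H$ is in the list of (K). We go through the list using $\mathrm{Out}(H)=1$. The groups $J_2,J_3,Suz,HN$ have $|\mathrm{Out}|=2$. The groups ${}^2G_2(3^{2a+1})$ with $a\ge1$, ${}^2E_6(q)$ and $PSU_n(q)$ have outer field automorphisms. The groups $L_2(q)$ and $PSp_{2n}(q)$, $q$ odd, have outer diagonal automorphisms. The groups $PSL_n(q)$ with $n\ge3$ and $E_6(q)$ have outer graph automorphisms. So $H$ is $J_1$ or of Lie type in characteristic $2$.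

In characteristic $2$, $\mathrm{Out}(H)=1$ forces an untwisted group over $\mathbb F_2$: the other groups have outer field automorphisms, and the derived groups $Sp_4(2)'$, $G_2(2)'$, ${}^2F_4(2)'$ have $\mathrm{Out}\ne1$. In an untwisted group over $\mathbb F_2$ the Borel subgroup is the Sylow $2$-subgroup, which is then s.n., a contradiction. Finally, $J_1$ properly contains $A_5$, a $\pi$-group without Carter subgroup of smaller order than $H$, a contradiction to minimality. $\square$

So in Case II, $H/N\ne1$ is nilpotent. Choose $Y\ge N$ normal in $H$ of prime index $p$ and put $o=p$. In both cases $o\ge2$, $N\le Y\trianglelefteq H$, and $W=H/Y$ has order $1$ (Case I) or $p$ (Case II).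

## 14. Block subgroups of fibre products

**Definition 14.1.** For $B\in\mathcal D$ with an epimorphism $\varepsilon:B\to W$ and a finite index set $I$ let
$$X_I(B)=\{((h_i)_{i\in I},b)\in H^I\times B:\ h_iY=\varepsilon(b)\text{ for all }i\},$$
so that $X_\emptyset(B)=B$. Write $X_k(B)$ for $I=\{1,\dots,k\}$, and $X_I=X_I(W)$, $X_k=X_k(W)$ with $\varepsilon=\mathrm{id}$. For $I\neq\emptyset$ we identify $X_I$ with $\{h\in H^I: h_iY=h_jY\text{ for all }i,j\}$. All these groups map onto $W$ in the obvious way.

In Case I, $X_k(B)=H^k\times B$. As an illustration of the other shape, replace $H,Y$ by $S_3,A_3$: then $X_2$ is the group of pairs in $S_3\times S_3$ of equal sign, of order $18$.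

**Lemma 14.2.** Let $D\le H^I$ be subdirect. There are a partition of $I$ and $\alpha_i\in\mathrm{Aut}(H)$ such that, with $\Delta_c=\{(h^{\alpha_i})_{i\in c}:h\in H\}$ and $E_c=\{(n^{\alpha_i})_{i\in c}:n\in N\}$ for the blocks $c$,
$$\gamma_\infty(D)=\prod_cE_c\le D\le\prod_c\Delta_c.$$

*Proof.* **Step 1: a partition of the simple factors.** $E=\gamma_\infty(D)$ projects onto $\gamma_\infty(H)=N$ in each coordinate. Let $\Omega_i$ be the set of simple direct factors of $N$ in coordinate $i$. Then $E$ is subdirect in the product of all the factors in $\bigcup_i\Omega_i$. By Scott's lemma it is a product of full diagonals over a partition of $\bigcup_i\Omega_i$ that is determined by $E$. No block contains two factors of the same $\Omega_i$, since $E$ projects onto $N$ in coordinate $i$.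

**Step 2: the induced partition of $I$.** By conjugation $D$ permutes each $\Omega_i$, transitively since $N$ is minimal normal in $H$, and it permutes the blocks since it normalizes $E$. Say $i\sim j$ if some block meets $\Omega_i$ and $\Omega_j$. By transitivity, every factor in $\Omega_i$ then lies in a block meeting $\Omega_j$. Hence $\sim$ is an equivalence relation: if $i\sim j\sim k$, a block meeting $\Omega_i$ and $\Omega_j$ also meets $\Omega_k$. For an equivalence class $c$, each block meeting some $\Omega_i$ with $i\in c$ meets every $\Omega_i$, $i\in c$, exactly once. Fix $i_0\in c$. The isomorphisms between factors given by these blocks combine to $\alpha_i\in\mathrm{Aut}(N)$ with $\alpha_{i_0}=1$, and $E=\prod_cE_c$ with $E_c=\{(n^{\alpha_i})_{i\in c}:n\in N\}$.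

**Step 3: the elements of $D$.** Let $d=(d_i)\in D$. It normalizes $E$, hence each $E_c$. Reading coordinate $i_0$, the element $(n^{\alpha_i})_i$ is mapped to $(m^{\alpha_i})_i$ with $m=n^{d_{i_0}}$, so in $\mathrm{Aut}(N)$ we have $\alpha_id_i=d_{i_0}\alpha_i$, i.e. $d_i=\alpha_i^{-1}d_{i_0}\alpha_i$ for $i\in c$. When $d$ runs over $D$, both $d_{i_0}$ and $d_i$ run over $H$. So $\alpha_i$ normalizes $H$, i.e. $\alpha_i\in\mathrm{Aut}(H)$, and $d\in\prod_c\Delta_c$. $\square$

Note that $\prod_c\Delta_c/\prod_cE_c$ is a direct power of $H/N$, hence nilpotent.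

**Definition 14.3.** Let $I\ne\emptyset$. For a partition of $I$ and $\alpha_i\in\mathrm{Aut}(H)$ ($i\in I$) define $\Delta_c,E_c$ as in Lemma 14.2. The group $D^+=X_I\cap\prod_c\Delta_c$ is called a *block subgroup* of $X_I$.

For the discrete partition $D^+=X_I$. For $I=\{1,2\}$, one block and all $\alpha_i=1$, $D^+=\{(h,h):h\in H\}$.

**Lemma 14.4.** Let $D^+$ be a block subgroup of $X_I$ for a partition with $j$ blocks.

1. $D^+\cong X_j$, compatibly with the maps to $W$. It is subdirect in $H^I$, and $\gamma_\infty(D^+)=\prod_cE_c\leq D^+$.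
2. $N_{X_I}(D^+)=D^+$.
3. For a given partition of $\{1,\dots,k\}$ into $j$ blocks, the block subgroups of $X_k$ form $o^{k-j}$ classes under $X_k$.

*Proof.* 1. In Case I, $W=1$. In Case II all $\alpha_i$ are inner and act trivially on $W=H/Y$. So in both cases $(h_c^{\alpha_i})_{i\in c}$, taken over all blocks $c$, lies in $X_I$ if and only if all $h_cY$ are equal, which gives the isomorphism with $X_j$ and the subdirectness. As $N\le Y$, $\prod_cE_c\le D^+$. The quotient is nilpotent and $\prod_cE_c$ is perfect, so $\gamma_\infty(D^+)=\prod_cE_c$.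

2. Let $x\in H^I$ normalize $D^+$. Then $x$ normalizes $\prod_cE_c$, hence each $E_c$. So there is $\delta_c\in\mathrm{Aut}(N)$ with $\alpha_ix_i=\delta_c\alpha_i$ for $i\in c$. As $\alpha_i$ normalizes $H$, $\delta_c=\alpha_ix_i\alpha_i^{-1}\in H$, and $x_i=\delta_c^{\alpha_i}$. So $x\in\prod_c\Delta_c$. If $x\in X_I$, then $x\in D^+$.

3. The subgroup $\Delta_c$ corresponds to $(\alpha_i)_{i\in c}\in\mathrm{Aut}(H)^c$ modulo left diagonal multiplication. The same holds for $E_c$: if $\alpha_i=\gamma\alpha_i'$ for all $i\in c$ with $\gamma\in\mathrm{Aut}(N)$, then $\gamma$ normalizes $H$. As $D^+$ determines $\gamma_\infty(D^+)=\prod_cE_c$, it corresponds to the tuple of all $\alpha_i$ modulo left multiplication by $\prod_c\mathrm{Aut}(H)_{\mathrm{diag}(c)}$. Conjugation by $x\in X_k$ multiplies $\alpha_i$ on the right by $x_i$.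

In Case I, $X_k=H^k$, so the classes correspond to $\prod_c\mathrm{Out}(H)^c/\mathrm{Out}(H)_{\mathrm{diag}(c)}$, and their number is $\prod_co^{|c|-1}=o^{k-j}$. In Case II, $\mathrm{Aut}(H)=H$. Moreover $X_k$ is the preimage of $W_{\mathrm{diag}}$ in $H^k\to W^k$, so $X_k\trianglelefteq H^k$ and $H^k/X_k\cong W^k/W_{\mathrm{diag}}$. So the classes correspond to $W^k/\prod_cW_{\mathrm{diag}(c)}$, since $W_{\mathrm{diag}}\le\prod_cW_{\mathrm{diag}(c)}$. Their number is $p^{k-j}=o^{k-j}$. $\square$

## 15. The weights of $X_k(B)$, and the failure of the formula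

Put $m_k=\prod_{i=0}^{k-1}(1-io)$. Substituting $x=1/o$ in $x^k=\sum_jS(k,j)x(x-1)\cdots(x-j+1)$ and multiplying by $o^k$ gives
$$\sum_jS(k,j)\,o^{k-j}m_j=1\qquad(k\ge0).\tag{12}$$

**Lemma 15.1.** Let $k\ge0$ and let $B\in\mathcal D$ with an epimorphism $\varepsilon:B\to W$. Then $\mu(X_k(B))=m_k$ if $B$ is nilpotent, and $0$ otherwise. If $k\ge1$, the s.n. $P\le X_k$ with $\mu(P)\ne0$ are block subgroups of $X_k$.

*Proof.* For $k=0$ the claim is (4). Let $k\ge1$ and $X=X_k(B)$; we use induction on $|X|$. Let $P\le X$ be s.n. Let $I=\{i:\mathrm{pr}_i(P)=H\}$ and let $J$ be the set of the other coordinates. Let $P_I$ be the projection of $P$ to $H^I$ and $P'$ its projection to $H^J\times B$. Then $P_I\le X_I$ if $I\neq\emptyset$, and $P'\le X_J(B)$. As $P'$ is contained in a product of $B$ and proper subgroups of $H$, $P'\in\mathcal D$ by Lemma 7.3.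

**Step 1: if $I\ne\emptyset$, then $P$ is a fibre product over $W$.** Since $\mathrm{pr}_i(P)=H$ for some $i$, $P\to W$ is onto, hence so are $P_I\to W$ and $P'\to W$. Apply Lemma 14.2 to $D=P_I$, with $E=\prod_cE_c=\gamma_\infty(P_I)$. Let $K=P\cap H^I\trianglelefteq P_I$. By Goursat $P_I/K$ is isomorphic to a quotient of $P'$, so $P_I/K\in\mathcal D$.

We claim $E\le K$. Since $P_I\leq\prod_c\Delta_c$ projects onto each $\Delta_c\cong H$, each $E_c\cong N$ is minimal normal in $P_I$. If $K\cap E_c=1$, then $[K,E_c]=1$, and since $C_H(N)=1$, $K$ is trivial in the coordinates of $c$. Then $P_I/K$ maps onto $H$, contradicting $H\notin\mathcal D$. So $E_c\le K$ for all $c$. In particular $P_I/K$ is nilpotent.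

Let $P_I^0=\ker(P_I\to W)\ge K$. We claim $P_I^0=K$. Otherwise the nontrivial normal subgroup $P_I^0/K$ of the nilpotent group $P_I/K$ contains a nontrivial central element $zK$, with $z\in P_I^0\setminus K$. The element $(z,1)$, with trivial coordinates in $J$ and $B$, lies in $X$ because the coordinates of $z$ lie in $Y$. For $(u,v)\in P\leq P_I\times P'$ we have $[(u,v),(z,1)]=([u,z],1)$ with $[u,z]\in K\leq P$. So $(z,1)\in N_X(P)=P$, i.e. $z\in K$, a contradiction.

Let $P_I\times_WP'=\{(u,v)\in P_I\times P'\text{ with equal image in }W\}$. It contains $P$, and $|P|=|K||P'|=|P_I^0||P'|=|P_I\times_WP'|$. So $P=P_I\times_WP'$.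

**Step 2: if $I\ne\emptyset$, then $P_I$ is a block subgroup and $P'$ is s.n. in $X_J(B)$.** Let $D^+=X_I\cap\prod_c\Delta_c\ge P_I\ge E$. The group $D^+/E$ is nilpotent. If $P_I<D^+$, there is $u\in N_{D^+}(P_I)\setminus P_I$. As $P_I\to W$ is onto, we may multiply $u$ by an element of $P_I$ so that $u$ maps to $1$ in $W$. Then $(u,1)\in X$, and since $W$ is abelian, $(u,1)$ normalizes $P=P_I\times_WP'$. So $(u,1)\in P$ and $u\in P_I$, a contradiction. Hence $P_I=D^+$. By Lemma 14.4(1), $P\cong X_j(P')$, where $j\ge1$ is the number of blocks.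

Let $y\in X_J(B)$ normalize $P'$. Multiplying by an element of $P'$ we may assume that $y$ maps to $1$ in $W$. Then $(1,y)\in X$ normalizes $P$, so $(1,y)\in P$ and $y\in P'$. So $P'$ is s.n. in $X_J(B)$.

**Step 3: which $P\ne X$ have nonzero weight.** If $I=\emptyset$, then $P=P'\in\mathcal D$ is s.n. in $X=X_J(B)$. Let $P\ne X$ and $\mu(P)\ne0$. Then $P'$ is nilpotent: by induction applied to $P\cong X_j(P')$ if $I\ne\emptyset$, and by (4) if $I=\emptyset$. So $P'$ is a Carter subgroup of $X_J(B)$. If $J\ne\emptyset$, then $X_J(B)$ maps onto $H$ by a coordinate projection, and Lemma 7.1(a) gives a Carter subgroup of $H$, a contradiction. So $J=\emptyset$, and $P=D^+\times_WT$ with $D^+$ a block subgroup of $X_k$ and $T$ a Carter subgroup of $B$.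

**Step 4: all these subgroups are s.n., and their number.** Let $T$ be a Carter subgroup of $B$; it exists as $B\in\mathcal D$. By Lemma 7.1(a) its image in $W$ is a Carter subgroup of the abelian group $W$, so $T$ maps onto $W$. Hence $P=D^+\times_WT$ projects onto $D^+$ and onto $T$. If $(x,b)\in X$ normalizes $P$, then $b\in N_B(T)=T$ and $x\in N_{X_k}(D^+)=D^+$ by Lemma 14.4(2), so $(x,b)\in P$. So $P$ is s.n.

As $X\to B$ is onto and $T$ is unique up to $B$-conjugacy, every such $P$ is conjugate to one with a fixed $T$. Two of them with the same $T$ are conjugate in $X$ if and only if they are conjugate by an element $(x,b)$ with $b\in T$, i.e. by an element of $X_k(T)$. As $X_k(T)\to X_k$ is onto, this happens if and only if their block subgroups are conjugate in $X_k$. By Lemma 14.4(3) the number of classes with $j$-block partitions is $S(k,j)o^{k-j}$. By induction $\mu(P)=m_j$ for each such $P\ne X$, because $P\cong X_j(T)$ and $T$ is nilpotent.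

**Step 5: evaluating (1).** If $B$ is nilpotent, then $T=B$, and $X$ is the case $j=k$. So (1) and (12) give $\mu(X)=1-\sum_{j<k}S(k,j)o^{k-j}m_j=m_k$. If $B$ is not nilpotent, all the $P$ are proper and $\mu(X)=1-\sum_jS(k,j)o^{k-j}m_j=0$. The last assertion is the case $B=W$, where $D^+\times_WW\cong D^+$ and $X_k$ itself is the block subgroup for the discrete partition. $\square$

**Conclusion of the proof of Theorem B.** Let $M=X_r$, a $\pi$-group, let $\sigma$ be the cyclic shift of the $r$ coordinates, and put $G=M\rtimes\langle\sigma\rangle$. We compute $F$ in Lemma 4.1. By Lemma 15.1, a $\sigma$-stable $M$-class of s.n. $P$ with $\mu(P)\ne0$ consists of block subgroups. Their partition is determined by $\gamma_\infty(P)$ and unchanged by conjugation in $M$, so it is $\sigma$-invariant. As $r$ is prime, it is discrete or has one block. In the first case $P=M$, with weight $m_r$. In the second case $P\cong X_1\cong H$, with weight $m_1=1$; let $f$ be the number of these stable classes. The untwisted diagonal $\{(h,\dots,h)\}$ is $\sigma$-invariant, so $f\ge1$.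 Hence $F=m_r+f$. As $o\ge2$ and $r$ is odd, $m_r=\prod_{i=1}^{r-1}(1-io)$ is a product of an even number of negative integers, so $m_r>0$ and $F\ge2$. By Lemma 4.1, formula (2) fails for $G$. Together with Section 7 and Theorem C, this proves Theorem B. $\blacksquare$

## 16. The sets $\{2,3,17\}$ and $\pi\supseteq\{2,3,5\}$

**Proof of Example E.** If $\{2,3,5\}\subseteq\pi$, then $A_5$ is a $\pi$-group without Carter subgroup. So if $\pi$ is not the set of all primes, condition 3 fails. Now let $\pi=\{2,3,17\}$.

**Step 1: the simple $\pi$-groups.** The order of a nonabelian simple group has at least three prime divisors, by Burnside. Those with exactly three are $A_5,A_6,U_4(2),L_2(7),L_2(8),U_3(3),L_3(3),L_2(17)$ (Herzog, J. Algebra 10 (1968), and the classification of finite simple groups). Since $5,7,13\notin\pi$, the only nonabelian simple $\pi$-group is $S=L_2(17)$, of order $2^4\cdot3^2\cdot17$. Its Sylow $2$-subgroup $T\cong D_{16}$ (of order $16$) is the centralizer of the involution in $Z(T)$. As $N_S(T)$ centralizes this involution, $N_S(T)=T$. Since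 $|\mathrm{Aut}(S):S|=2$, $N_{\mathrm{Aut}(S)}(T)$ is a $2$-group.

**Step 2: a candidate for a Carter subgroup.** Suppose some $\pi$-group has no Carter subgroup and let $H$ be one of minimal order. Lemma 13.1, whose proof uses only this minimality, applies. So $N=S_1\times\dots\times S_t$ with $S_i\cong S$, and $H/N$ is nilpotent. Let $T_0=\prod_iT_i\in\mathrm{Syl}_2(N)$ with $T_i\in\mathrm{Syl}_2(S_i)$, and $X=N_H(T_0)$. By the Frattini argument $H=NX$. Moreover $X\cap N=\prod_iN_{S_i}(T_i)=T_0$, so $X/T_0\cong H/N$ is nilpotent. Since $T_0$ is a $2$-group, $X=X_2V$, where $X_2\trianglelefteq X$ is the Sylow $2$-subgroup and $V$ is a nilpotent group of odd order with $[X_2,V]\le T_0$. By coprime action $X_2=C_0T_0$ with $C_0=C_{X_2}(V)$. Put $C=C_0\times V$. This group is nilpotent, $CT_0=X$ and $CN=H$.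

**Step 3: $C$ is s.n.** Since $CN=H$, we have $N_H(C)=C\,(N_H(C)\cap N)$. Let $n\in N_H(C)\cap N$. Then $n$ normalizes $V$, the largest odd-order subgroup of the nilpotent group $C$. So $[n,V]\le V\cap N\le V\cap X\cap N=V\cap T_0=1$, i.e. $n\in C_N(V)$. Also $n$ normalizes the Sylow $2$-subgroup $C_0$ of $C$, hence $C_0\cap N=C_0\cap T_0=C_{T_0}(V)$.

Since $V\leq X$ normalizes $T_0$, it permutes the $S_i$ and the $T_i=T_0\cap S_i$. The group $N_V(S_i)$ induces on $S_i$ an odd-order group of automorphisms normalizing $T_i$; by Step 1 it acts trivially on $S_i$. So for a $V$-orbit with representative $S_i$, the elements of the product of the orbit that are fixed by $V$ are the $\prod_vs^v$ with $s\in S_i$ and $v$ running over coset representatives of $N_V(S_i)$ in $V$. Thus $C_N(V)$ is the direct product, over the $V$-orbits, of diagonal copies of $S$, and $C_{T_0}(V)$ is the product of the corresponding copies of $T$. As $N_S(T)=T$, $C_{T_0}(V)$ is s.n. in $C_N(V)$. So $n\in C_{T_0}(V)\le C$.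

Hence $N_H(C)=C$, and $C$ is a Carter subgroup of $H$, a contradiction. So every $\{2,3,17\}$-group has a Carter subgroup. $\blacksquare$
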